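# A truncated sum, its copy at $\lfloor K/p\rfloor$, and three powers of $p$

## 1. Three fractions and the prime 7

For a complex number $a$ and an integer $k\ge 0$ write $(a)_k=a(a+1)\cdots(a+k-1)$ for the Pochhammer symbol, with $(a)_0=1$. Look at the numbers $(\frac13)_k/k!$. They begin
$$1,\quad \tfrac13,\quad \tfrac29,\quad \tfrac{14}{81},\quad \tfrac{35}{243},\quad \tfrac{91}{729},\quad \tfrac{728}{6561}.$$
Cube them, weight the $k$-th one by $6k+1$, and add the first three: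
$$1+\frac{7}{27}+\frac{13\cdot 8}{729}=\frac{729+189+104}{729}=\frac{1022}{729}=7\cdot\frac{146}{729}.$$
A factor $7$ has appeared, although the first term is $1$: the divisibility comes from cancellation. What is the cofactor $\frac{146}{729}$? Modulo $49$ we have $146\equiv-1$ and $729\equiv-6$, so it is $\equiv\frac16\equiv-8$, because $6\cdot 8=48\equiv -1$. That is a cube, $(-2)^3$.

The number $-2$ has a meaning. For an odd prime $p$, Morita's $p$-adic Gamma function is defined by $\Gamma_p(n)=(-1)^n\prod_{0<j<n,\ p\nmid j}j$ for positive integers $n$, and extended by continuity to $\mathbb Z_p$. Let us compute $\Gamma_7(\frac23)$ modulo $49$. Since $3\cdot17=51$, we have $\frac23\equiv17\pmod{49}$, and $\Gamma_7$ respects congruences modulo $49$ (fact (G3) below). So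
$$\Gamma_7(\tfrac23)\equiv\Gamma_7(17)=-(1\cdots6)(8\cdots13)(15\cdot16)\pmod{49}.$$
Here $1\cdots 6=720\equiv34$. Also $8\cdots13=(8\cdot13)(9\cdot12)(10\cdot11)\equiv6\cdot10\cdot12=720\equiv34$, and $15\cdot16\equiv-5$. As $34^2\equiv29$ and $29\cdot(-5)=-145\equiv2$, we get $\Gamma_7(\frac23)\equiv-2\pmod{49}$. Hence
$$1+\frac7{27}+\frac{104}{729}\equiv 7\,\Gamma_7(\tfrac23)^3\pmod{7^3}.$$

Now continue the sum to $k=6$. Each of $\frac{14}{81},\frac{35}{243},\frac{91}{729},\frac{728}{6561}$ is divisible by $7$, so the four new terms are divisible by $7^3$, and the congruence is unchanged. Write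
$$S(K)=\sum_{k=0}^{K}(6k+1)\frac{(1/3)_k^3}{k!^3}.$$
We have found $S(2)\equiv S(6)\equiv 7\,\Gamma_7(\frac23)^3\,S(0)\pmod{7^3}$, where $2=\frac{7-1}3$, $6=7-1$ and $S(0)=1$.

What happens if we go on to $k=16=\frac{49-1}3$, or to $k=48$? Is $S(16)$ equal to $7\,\Gamma_7(\frac23)^3S(2)$ up to a high power of $7$? The following congruence was conjectured in "New q-Analogues of Van Hamme's (E.2) Supercongruence and of a Supercongruence by Swisher" (http://math.ecnu.edu.cn/~jwguo/maths/qE2.pdf). For a prime $p\equiv1\pmod3$, all $r\ge1$ and $d=1,3$,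
$$\sum_{k=0}^{(p^r-1)/d}(6k+1)\frac{(\frac13)_k^3}{k!^3}\equiv p\,\Gamma_p(\tfrac23)^3\sum_{k=0}^{(p^{r-1}-1)/d}(6k+1)\frac{(\frac13)_k^3}{k!^3}\pmod{p^{3r}}.\tag{1}$$
For $p=7$, $r=2$ the modulus is already $7^6$. The task is to prove or disprove (1). It is true, for both values of $d$ and all $r$, and we shall derive it from a statement about more general lengths.

Throughout, $p\equiv1\pmod3$ is prime (so $p\ge7$) and $v$ is the $p$-adic valuation. Congruences are in $\mathbb Z_p$; note that $(\frac13)_k/k!=(-1)^k\binom{-1/3}{k}\in\mathbb Z_p$, because binomial coefficients $\binom xk$ map $\mathbb Z_p$ to $\mathbb Z_p$.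

**Theorem 1.** Let $K\ge0$ and $K=pK'+s$ with $K'=\lfloor K/p\rfloor$ and $\frac{p-1}3\le s\le p-1$. Put $\alpha=v\big((\tfrac43)_K/K!\big)$. Then
$$S(K)\equiv p\,\Gamma_p(\tfrac23)^3\,S(K')\pmod{p^{3\alpha}}.$$

**Corollary 2.** Congruence (1) holds for every prime $p\equiv1\pmod 3$, every $r\ge1$, and both $d=1$ and $d=3$.

For $K=(p^r-1)/d$ one has $K'=(p^{r-1}-1)/d$ and $s=(p-1)/d$, and we shall see that $\alpha=r$.

## 2. Background: $\Gamma_p$, convergent power series, and Whipple's transformation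

**The function $\Gamma_p$.** Its values are units of $\mathbb Z_p$. We use three textbook facts.

- (G1) $\Gamma_p(x+1)=-x\,\Gamma_p(x)$ for $x\in\mathbb Z_p^\times$, and $\Gamma_p(x+1)=-\Gamma_p(x)$ for $x\in p\mathbb Z_p$. For positive integers this is read off the definition, and it extends by continuity. In particular $\Gamma_p(1)=-1$ and $\Gamma_p(0)=1$.
- (G2) $\Gamma_p(x)\Gamma_p(1-x)=(-1)^{x_0}$, where $x_0\in\{1,\dots,p\}$ and $x_0\equiv x\pmod p$. For example $\Gamma_p(1)\Gamma_p(0)=-1=(-1)^1$.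
- (G3) If $x\equiv y\pmod{p^n}$ then $\Gamma_p(x)\equiv\Gamma_p(y)\pmod{p^n}$ ($p$ odd). We use this only in numerical examples.

We also use that for odd $p$ the $p$-adic logarithm and exponential are mutually inverse continuous isomorphisms between $1+p\mathbb Z_p$ (under multiplication) and $p\mathbb Z_p$ (under addition).

**The ring $R$.** Let $R=\mathbb Z_p\langle y\rangle$ be the ring of power series $\sum c_ny^n$ with $c_n\in\mathbb Z_p$ and $c_n\to0$. For example $\frac1{1-py}=\sum p^ny^n$ lies in $R$, and $\frac1{1-y}$ does not. Modulo $p^2$ only finitely many coefficients survive, so $R/p^2R=(\mathbb Z/p^2)[y]$: modulo $p^2$, elements of $R$ are polynomials and have a degree. We use the following.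

- (R1) For $t\in\mathbb Z_p$, evaluation $f\mapsto f(t)$ is a ring homomorphism $R\to\mathbb Z_p$, and for $a,b\in\mathbb Z_p$ the substitution $y\mapsto ay+b$ maps $R$ to $R$. If $f_k\in p^{n_k}R$ with $n_k\to\infty$, then $\sum f_k$ converges in $R$.
- (R2) If $V\in R$ is congruent modulo $p^2R$ to a constant $u\in\mathbb Z_p^\times$, then $V$ is a unit of $R$ and $V^{-1}\equiv u^{-1}\pmod {p^2R}$. Indeed $V=u(1-p^2z)$ with $z\in R$, and $V^{-1}=u^{-1}\sum_{k\ge0}p^{2k}z^k$.
- (R3) If $f\in R$ and $f(a)=0$ with $a\in\mathbb Z_p$, then $f=(y-a)f_1$ with $f_1\in R$. Indeed, with $f=\sum c_ny^n$,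
$$f=f-f(a)=\sum_nc_n(y^n-a^n)=(y-a)\sum_{j\ge0}\Big(\sum_{n>j}c_na^{n-1-j}\Big)y^j,$$
and the inner sums tend to $0$ as $j\to\infty$.
- (R4) If $f\in R$ vanishes at distinct points $a_1,\dots,a_q\in\mathbb Z_p$, then $f=(y-a_1)\cdots(y-a_q)F$ with $F\in R$. Divide by $y-a_1$; for $i\ge2$ we get $(a_i-a_1)f_1(a_i)=0$, hence $f_1(a_i)=0$, because $\mathbb Z_p$ is a domain; continue. The points need not be distinct modulo $p$.

**Whipple's transformation.** (Bailey, *Generalized Hypergeometric Series*, §4.3(4).) For $N\in\mathbb Z_{\ge0}$, as rational functions of $a,b,c,d,e$,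
$$\begin{aligned}&\sum_{k=0}^N\frac{(a)_k(1+\frac a2)_k(b)_k(c)_k(d)_k(e)_k(-N)_k}{k!\,(\frac a2)_k(1+a-b)_k(1+a-c)_k(1+a-d)_k(1+a-e)_k(1+a+N)_k}\\&\qquad=\frac{(1+a)_N(1+a-d-e)_N}{(1+a-d)_N(1+a-e)_N}\sum_{i=0}^N\frac{(1+a-b-c)_i(d)_i(e)_i(-N)_i}{i!\,(1+a-b)_i(1+a-c)_i(d+e-a-N)_i}.\end{aligned}\tag{W}$$
To see its shape, take $N=1$ and put $\sigma=1+a$. The factors with $a$ alone in the $k=1$ term give $\frac{a(1+a/2)}{(a/2)(2+a)}=1$, so the left side is $1-\frac{bcde}{(\sigma-b)(\sigma-c)(\sigma-d)(\sigma-e)}$. Using $\sigma(\sigma-d-e)=(\sigma-d)(\sigma-e)-de$, the right side is $1-\frac{de}{(\sigma-d)(\sigma-e)}\big[1-\frac{\sigma(\sigma-b-c)}{(\sigma-b)(\sigma-c)}\big]$. The bracket is $\frac{bc}{(\sigma-b)(\sigma-c)}$, and the two sides agree.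

Taking $c=1+a-b$ makes $1+a-b-c=0$, so only $i=0$ survives on the right. On the left $(b)_k(c)_k$ cancels against $(1+a-c)_k(1+a-b)_k$. This gives the summation formula
$$\sum_{k=0}^N\frac{(a)_k(1+\frac a2)_k(d)_k(e)_k(-N)_k}{k!\,(\frac a2)_k(1+a-d)_k(1+a-e)_k(1+a+N)_k}=\frac{(1+a)_N(1+a-d-e)_N}{(1+a-d)_N(1+a-e)_N}.\tag{D}$$

## 3. A parameter $x$ with $S(K)$ at $x=0$

The sum $S(K)$ has no closed form to start from. We therefore deform it so that at some values of the parameter it stops by itself and can be summed: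
$$T_K(x)=\sum_{k=0}^K(6k+1)\frac{(\frac13)_k(\frac{1-x}3)_k(\frac{1+x}3)_k}{k!\,(1-\frac x3)_k(1+\frac x3)_k},\qquad T_K(0)=S(K).$$
This is an even rational function of $x$ with possible poles only at $x=\pm3j$, $1\le j\le K$. For example
$$T_1(x)=1+\frac73\cdot\frac{1-x^2}{9-x^2}=\frac{34-10x^2}{3(9-x^2)}.\tag{2}$$

The first lemma rewrites $T_K$ so that a common factor, invisible in the individual terms, is pulled out of the whole sum.

**Lemma 3.** As rational functions of $x$,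
$$T_K(x)=\frac{(\frac43)_K}{K!}\sum_{i=0}^K\frac{B_{K,i}}{(1+\frac x3)_i(1-\frac x3)_i},\qquad B_{K,i}=\frac{(3K+2)\,(\frac23)_i\,(\frac43+K)_i\,(-K)_i}{(3i+2)\; i!}.$$

*Proof.* In (W) take $N=K$, $a=\frac13$, $b=\frac{1-x}3$, $c=\frac{1+x}3$, $d=\frac23$, $e=\frac43+K+\varepsilon$, and let $\varepsilon\to0$; all sums are finite. The derived parameters are $1+a-b=1+\frac x3$, $1+a-c=1-\frac x3$, $1+a-d=\frac23$, $1+a-e=-K-\varepsilon$, $1+a+N=\frac43+K$, $1+a-b-c=\frac23$, $1+a-d-e=-\frac23-K-\varepsilon$ and $d+e-a-N=\frac53+\varepsilon$.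

On the left, $\frac{(e)_k(-K)_k}{(-K-\varepsilon)_k(\frac43+K)_k}\to1$ for $k\le K$, the factor $(d)_k/(1+a-d)_k$ is $1$, and $(\frac76)_k/(\frac16)_k=6k+1$. So the left side tends to $T_K(x)$.

On the right, reversing the order of the factors gives $(-\frac23-K)_K=(-1)^K(\frac53)_K$, and $(-K)_K=(-1)^KK!$. Hence the prefactor tends to
$$\frac{(\frac43)_K(-\frac23-K)_K}{(\frac23)_K(-K)_K}=\frac{(\frac43)_K(\frac53)_K}{(\frac23)_K\,K!}=\frac{(\frac43)_K}{K!}\cdot\frac{3K+2}2,$$
and the sum tends to $\sum_i\frac{(\frac23)_i(\frac23)_i(\frac43+K)_i(-K)_i}{i!\,(1+\frac x3)_i(1-\frac x3)_i(\frac53)_i}$. Since $(\frac23)_i/(\frac53)_i=\frac2{3i+2}$, this is the claim. $\square$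

Check with $K=1$: $B_{1,0}=\frac52$, $B_{1,1}=-\frac{14}9$, and $\frac43\big(\frac52-\frac{14}{9-x^2}\big)=\frac{34-10x^2}{3(9-x^2)}$, in agreement with (2). With $K=2$ the prefactor is $\frac{(4/3)_2}{2!}=\frac{14}9$, and $B_{2,0}=4$, $B_{2,1}=-\frac{64}9$, $B_{2,2}=\frac{1300}{81}$. At $x=0$ this gives $S(2)=\frac{14}9\big(4-\frac{64}9+\frac{325}{81}\big)=\frac{14}9\cdot\frac{73}{81}$. The factor $7$ of Section 1 now stands in front.

The second lemma says where $T_K$ is known exactly.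

**Lemma 4.** If $n\ge1$, $n\equiv1\pmod3$ and $\ell=\frac{n-1}3\le K$, then $T_K(n)=n\,\ell!/(\frac23)_\ell$.

*Proof.* Terms with $k>\ell$ vanish, because $(\frac{1-n}3)_k=(-\ell)_k=0$ and the denominators are nonzero, as $3\nmid n$. Apply (D) with $N=\ell$, $a=\frac13$, $d=\frac23$, $e=\frac{1+n}3$. Then $1+a-d=\frac23=d$, $1+a-e=1-\frac n3$, $1+a+\ell=1+\frac n3$ and $1+a-d-e=-\ell$, so the left side of (D) is $T_K(n)$ and
$$T_K(n)=\frac{(\frac43)_\ell(-\ell)_\ell}{(\frac23)_\ell(1-\frac n3)_\ell}.$$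
Here $1-\frac n3=\frac23-\ell$, so $(1-\frac n3)_\ell=(-1)^\ell(\frac13)_\ell$. Also $(-\ell)_\ell=(-1)^\ell\ell!$ and $(\frac43)_\ell/(\frac13)_\ell=3\ell+1=n$. $\square$

For instance $T_K(1)=1$, and $T_1(4)=4/\frac23=6$, which agrees with (2): $\frac{34-160}{3(9-16)}=6$.

## 4. The case $K=\frac{p-1}3$: comparing $x=0$ with $x=p$

Let $K=\frac{p-1}3$, so $K'=0$, $r=1$, $d=3$. In Lemma 3 the prefactor $(\frac43)_K/K!=3^{-K}\,\frac{4\cdot7\cdots(3K+1)}{K!}$ has valuation exactly $1$, because $3K+1=p$. The $B_{K,i}$ are $p$-integral: $i!$ is a unit, and $3i+2\le p+1$ is not divisible by $p$, since $p\equiv1\pmod 3$. The denominators at $x=p$ are $\prod_{j\le i}(j^2-\frac{p^2}9)$, which are units congruent modulo $p^2$ to their values $\prod_{j\le i} j^2$ at $x=0$. Hence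
$$S(K)=T_K(0)\equiv T_K(p)=p\,\frac{K!}{(\frac23)_K}\pmod{p^3},$$
by Lemma 4 with $n=p$. One factor $p$ comes from the prefactor, two from $x^2=p^2$. For $p=7$ we get $T_2(7)=\frac{63}5$, and indeed
$$S(2)-T_2(7)=\frac{1022}{729}-\frac{63}5=-\frac{40817}{3645}=-\frac{7^4\cdot17}{3645}.\tag{3}$$

No factor of $K!$ or of $(\frac23)_K=3^{-K}\,2\cdot5\cdots(p-2)$ is divisible by $p$. So the definition of $\Gamma_p$ and (G1) give $K!=(-1)^{K+1}\Gamma_p(\frac{p+2}3)$ and $(\frac23)_K=(-1)^K\Gamma_p(\frac{p+1}3)/\Gamma_p(\frac23)$. The reflection formula (G2) at $x=\frac{p+1}3$ has $x_0=\frac{2p+1}3$, an odd number. Hence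
$$\frac{K!}{(\frac23)_K}=\Gamma_p(\tfrac23)\,\Gamma_p(\tfrac{2+p}3)\,\Gamma_p(\tfrac{2-p}3).$$
In the last two factors the shifts $\pm\frac p3$ are opposite, so one expects the product to be $\Gamma_p(\frac23)^3$ modulo $p^2$. Lemma 6 below proves this, and then (1) holds for $r=1$, $d=3$.

## 5. Integrality of the coefficients $B_{K,i}$

For larger $K$ the denominators $(3i+2)\,i!$ in $B_{K,i}$ contain $p$. The next lemma shows that the numerator always pays for them, with a surplus of $2v(i!)$.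

**Lemma 5.** For all $0\le i\le K$, $v(B_{K,i})\ge2\sum_{f\ge1}\lfloor i/p^f\rfloor=2v(i!)$. In particular $v(B_{K,i})\ge2\lfloor i/p\rfloor$.

*Proof.* For $f\ge1$ put $h=\frac{p^f-1}3$, so $h\ge2$ is an integer and $p^f=3h+1$. Among any $p^f$ consecutive terms of an integer progression with difference $3$ exactly one is divisible by $p^f$. We count multiples of $p^f$ factor by factor; powers of $3$ are units.

First, $(\frac23)_i=3^{-i}\prod_{0\le j<i}(3j+2)$ has valuation at least $\sum_f\lfloor i/p^f\rfloor$.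

Second, $(\frac43+K)_i=3^{-i}\prod_{0\le j<i}(3(K+1+j)+1)$. The number of $j$ with $p^f\mid 3(K+1+j)+1$ is $\lfloor i/p^f\rfloor+\delta_f$ with $\delta_f\in\{0,1\}$. By periodicity $\delta_f=1$ if and only if such a $j$ exists with $0\le j<(i\bmod p^f)$.

Third, $(-K)_i/i!=(-1)^i\binom Ki$. By Legendre's formula $v\binom Ki=\sum_f\varepsilon_f$, where $\varepsilon_f=1$ if $(i\bmod p^f)>(K\bmod p^f)$ and $\varepsilon_f=0$ otherwise.

Let $\theta_f=1$ if $p^f\mid3K+2$, and $\tau_f=1$ if $p^f\mid3i+2$, and $0$ otherwise. Then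
$$v(B_{K,i})\ge2\sum_f\lfloor i/p^f\rfloor+\sum_f(\delta_f+\varepsilon_f+\theta_f-\tau_f),$$
and it suffices to show that $\tau_f=1$ implies $\delta_f+\varepsilon_f+\theta_f\ge1$.

Suppose $p^f\mid3i+2$. Since $3\cdot2h+2=2p^f$, we have $i\bmod p^f=2h$. Let $\kappa=K\bmod p^f\in[0,3h]$. As $3X+1\equiv0\pmod{p^f}$ exactly when $X\equiv h$, we have $\delta_f=1$ if and only if some $j\in[0,2h-1]$ satisfies $\kappa+1+j\equiv h\pmod{p^f}$.

- If $\kappa\le h-1$, then $j=h-1-\kappa$ works, so $\delta_f=1$.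
- If $h\le\kappa\le2h-1$, then $i\bmod p^f=2h>\kappa$, so $\varepsilon_f=1$.
- If $\kappa=2h$, then $3K+2\equiv6h+2=2p^f\equiv0$, so $\theta_f=1$.
- If $\kappa\ge2h+1$, then $j=p^f+h-1-\kappa=4h-\kappa\in[h,2h-1]$ works, so $\delta_f=1$. $\square$

All the cases occur for $p=7$, $f=1$, $h=2$, $i=4$, where $3i+2=14$. For $K=7$ the factor $28$ occurs in $3^4(\frac43+7)_4=25\cdot28\cdot31\cdot34$. For $K=9$, $\binom94=126$ is divisible by $7$. For $K=4$, $3K+2=14$. For $K=5$, $3^4(\frac43+5)_4=19\cdot22\cdot25\cdot28$.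

## 6. Why the single point $x=p^r$ is not enough

The natural continuation of Section 4 for $r\ge2$ and $K=\frac{p^r-1}3$ is to compare $T_K(0)=S(K)$ with $T_K(p^r)=p^r\,K!/(\frac23)_K$, which Lemma 4 gives in closed form. We shall see that the prefactor in Lemma 3 has valuation $r$. The denominators are
$$(1+\tfrac{p^r}3)_i(1-\tfrac{p^r}3)_i=i!^2\prod_{j\le i}\Big(1-\frac{p^{2r}}{9j^2}\Big).$$
Here $j\le K<p^r$ may have $v(j)$ as large as $r-1$, and all one can say is that the product lies in $1+p^2\mathbb Z_p$. With $v(B_{K,i}/i!^2)\ge0$ from Lemma 5 the argument yields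
$$S(K)\equiv T_K(p^r)\pmod{p^{r+2}},$$
and the goal is $p^{3r}$. These agree only for $r=1$. The loss occurs at the multiples of $p$ among the $j$, that is, at the poles $\pm3j$ of $T_K$ that are divisible by $p$. We shall see in Section 9 that the congruence $S(16)\equiv T_{16}(49)$ for $p=7$, $r=2$ really is false modulo $7^6$.

So neither side should be compared with a single closed value. Instead we compare the two sides of Theorem 1 as functions. Substitute $x=py$ and look at $T_K(py)$ and $T_{K'}(y)$. The poles of $T_K(x)$ at multiples of $p$ are at $x=\pm3pj'$ with $1\le j'\le K'$, that is, at $y=\pm3j'$; these are exactly the possible poles of $T_{K'}(y)$. Moreover Lemma 4 gives both functions exactly at $y=m$ for $m=1,4,\dots,3K'+1$, and by evenness at $y=-m$. We shall find an explicit $g\in R$, constant modulo $p^2$, with $T_K(pm)=p\,g(m)\,T_{K'}(m)$ at all these points. Clear the poles with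
$$Q(y)=\prod_{j=1}^{K'}(9j^2-y^2),\qquad\text{and put}\qquad W(y)=\prod_{i=0}^{K'}\big(y^2-(3i+1)^2\big).$$
The function $U=Q\cdot\big(T_K(py)-p\,g\,T_{K'}\big)$ will turn out to be $p^\alpha$ times something that is, modulo $p^2$, a polynomial of degree at most $2K'$. But it has $2K'+2$ zeros. Too many zeros should force $p^{\alpha+2}\mid U$, and even $U\in p^{\alpha+2}WR$. The value at $y=0$ then gains the further factor $W(0)/Q(0)$, and this gain is what supplies the missing powers of $p$.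

One should not try to do this by interpolation, since the nodes collide modulo $p$: for $p=7$, $K'=2$ the nodes are $\pm1,\pm4,\pm7$, and $7-(-7)=14$, so Lagrange's formula has $7$ in its denominators. Nor would congruences at the nodes be enough: $y^7-y$ is divisible by $7$ at every integer. What saves us is that the zeros are exact. An exact zero can be divided out in $R$ by (R3), without any denominator, and $W$ is monic.

## 7. The function $g$, and the matching at the nodes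

The purpose of the next lemma is to define $g$ and to show that it is a constant up to $p^2$, as a power series and not only pointwise.

**Lemma 6.** There is $g\in R$ with $g(t)=\Gamma_p(\frac23)\,\Gamma_p(\frac{2+pt}3)\,\Gamma_p(\frac{2-pt}3)$ for all $t\in\mathbb Z_p$. It satisfies $g-g(0)\in p^2R$ and $g(0)=\Gamma_p(\frac23)^3$.

*Proof.* **Step 1: a formula for $\Gamma_p$ on $p\mathbb Z_p$.** We show that $\Gamma_p(pt)=\exp(ct+p^2\varphi(t))$ for $t\in\mathbb Z_p$, with $c\in p\mathbb Z_p$ and $\varphi\in R$.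

For integers $t\ge0$ the definition gives
$$\frac{\Gamma_p(p(t+1))}{\Gamma_p(pt)}=-\prod_{j=1}^{p-1}(pt+j)=-(p-1)!\prod_{j=1}^{p-1}\Big(1+\frac{pt}j\Big),\qquad\Gamma_p(0)=1.$$
By Wilson's theorem $-(p-1)!\in1+p\mathbb Z_p$, so $\Gamma_p(pt)\in1+p\mathbb Z_p$. Put $c=\log(-(p-1)!)\in p\mathbb Z_p$ and $\eta_k=\sum_{j=1}^{p-1}j^{-k}$. Taking logarithms and summing over $0\le u<t$,
$$\log\Gamma_p(pt)=ct+\sum_{k\ge1}(-1)^{k-1}\frac{p^k\eta_k}kM_k(t),\qquad M_k(t)=\sum_{u=0}^{t-1}u^k.$$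

To bound the coefficients of the polynomials $M_k$, write $u^k=\sum_{j=0}^k\sigma_{k,j}\,u(u-1)\cdots(u-j+1)$ with integers $\sigma_{k,j}$; this is possible because the falling factorials are monic polynomials over $\mathbb Z$, one in each degree. Since $(u+1)u\cdots(u-j+1)-u(u-1)\cdots(u-j)=(j+1)\,u(u-1)\cdots(u-j+1)$, summing over $u$ telescopes and gives
$$M_k(t)=\sum_{j=0}^k\frac{\sigma_{k,j}}{j+1}\,t(t-1)\cdots(t-j).$$
The only denominators are the numbers $j+1\le k+1$.

- If $k\le p-2$, then $M_k\in\mathbb Z_p[t]$, and $p^k\eta_k/k\in p^2\mathbb Z_p$. This is clear for $k\ge2$. For $k=1$ it holds because $\eta_1\equiv0\pmod p$, as pairing $j$ with $p-j$ shows.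
- If $k\ge p-1\ge6$, the coefficients of $\frac{p^k\eta_k}kM_k$ have valuation at least $k-v(k)-\log_p(k+1)\ge k-2\log_7(k+1)$. This is increasing in $k$ for $k\ge6$, equals $4$ at $k=6$, and tends to infinity.

So by (R1) the sum over $k$ defines an element $p^2\varphi$ with $\varphi\in R$, and $\log\Gamma_p(pt)=ct+p^2\varphi(t)$ for integers $t\ge0$. Apply $\exp$ ($p$ is odd). Both sides of $\Gamma_p(pt)=\exp(ct+p^2\varphi(t))$ are continuous in $t\in\mathbb Z_p$, so the formula holds on $\mathbb Z_p$.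

**Step 2: from $p\mathbb Z_p$ to $\frac23+p\mathbb Z_p$.** Let $A=\frac{p+2}3\in\mathbb Z$. For $w\in p\mathbb Z_p$, (G1) gives first $\Gamma_p(w+1)=-\Gamma_p(w)$ and then, since $w+j$ is a unit for $1\le j\le A-1<p$,
$$\Gamma_p(w+A)=(-1)^A\prod_{j=1}^{A-1}(w+j)\;\Gamma_p(w).$$
Now $\frac{2\pm pt}3=A+w_\pm$ with $w_\pm=\frac{p(\pm t-1)}3$. Multiply the two formulas: $(w_++j)(w_-+j)=(j-\frac p3)^2-\frac{p^2t^2}9$, the signs cancel, and the linear exponents add up to $c\big(\frac{t-1}3+\frac{-t-1}3\big)=-\frac{2c}3$. So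
$$\Gamma_p(\tfrac{2+pt}3)\Gamma_p(\tfrac{2-pt}3)=\prod_{j=1}^{A-1}\Big(\big(j-\tfrac p3\big)^2-\tfrac{p^2t^2}9\Big)\cdot e^{-2c/3}\cdot\exp\!\Big(p^2\big[\varphi(\tfrac{t-1}3)+\varphi(\tfrac{-t-1}3)\big]\Big).\tag{4}$$
The first factor is a polynomial over $\mathbb Z_p$ that is constant modulo $p^2$. For the last factor, $\psi(y)=\varphi(\frac{y-1}3)+\varphi(\frac{-y-1}3)$ lies in $R$ by (R1). Since $v(k!)\le\frac{k-1}{p-1}$, we have $v(p^{2k}/k!)\ge2k-\frac{k-1}{p-1}\ge2$ for $k\ge1$, and this tends to infinity. So $\exp(p^2\psi)\in1+p^2R$. Define $g$ as $\Gamma_p(\frac23)$ times the right side of (4) with $y$ in place of $t$. Then $g\in R$ is congruent to a constant modulo $p^2R$, hence to $g(0)$, and $g(0)=\Gamma_p(\frac23)^3$ by evaluation at $t=0$. $\square$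

With $t=1$ this completes the case of Section 4.

The next lemma is the exact link between the two levels.

**Lemma 7.** Let $K=pK'+s$ be as in Theorem 1. For $m\in\{1,4,\dots,3K'+1\}$,
$$T_K(pm)=p\,g(m)\,T_{K'}(m).$$

*Proof.* Let $\ell=\frac{pm-1}3$ and $\ell'=\frac{m-1}3\le K'$. Then $\ell=p\ell'+\frac{p-1}3\le pK'+s=K$; here we use $s\ge\frac{p-1}3$. By Lemma 4,
$$T_K(pm)=pm\,\frac{\ell!}{(\frac23)_\ell},\qquad T_{K'}(m)=m\,\frac{\ell'!}{(\frac23)_{\ell'}}.\tag{5}$$
We separate the multiples of $p$ in $\ell!$ and $(\frac23)_\ell$.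

The multiples of $p$ up to $\ell$ are $p,2p,\dots,\ell'p$, and $\Gamma_p(\ell+1)=(-1)^{\ell+1}\prod_{j\le\ell,\,p\nmid j}j$. So
$$\ell!=p^{\ell'}\,\ell'!\,(-1)^{\ell+1}\,\Gamma_p(\ell+1).$$

For the other factor, $(\frac23)_\ell=\prod_{j<\ell}\frac{3j+2}3$ with $3j+2$ running through $2,5,\dots,3\ell-1=pm-2$. Since $p\equiv1\pmod3$, the multiples of $p$ among these are $pu$ with $u\equiv2\pmod3$ and $u<m$, and as $m\equiv1\pmod 3$ these are $u=2,5,\dots,m-2=3\ell'-1$. There are $\ell'$ of them, and they contribute $\prod\frac{pu}3=p^{\ell'}(\frac23)_{\ell'}$. For the remaining factors use (G1): stepping from $\frac23$ to $\frac23+\ell$, each step multiplies $\Gamma_p$ by $-(\frac23+j)$ if this is a unit and by $-1$ if not. So the product of the unit factors is $(-1)^\ell\,\Gamma_p(\ell+\frac23)/\Gamma_p(\frac23)$, and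
$$(\tfrac23)_\ell=p^{\ell'}\,(\tfrac23)_{\ell'}\,(-1)^\ell\,\frac{\Gamma_p(\ell+\frac23)}{\Gamma_p(\frac23)}.$$

Divide, and use $\ell+1=\frac{pm+2}3$ and $\ell+\frac23=\frac{pm+1}3$:
$$\frac{\ell!}{(\frac23)_\ell}=\frac{\ell'!}{(\frac23)_{\ell'}}\cdot\frac{-\Gamma_p(\frac{pm+2}3)\,\Gamma_p(\frac23)}{\Gamma_p(\frac{pm+1}3)}.$$
Now apply (G2) to $x=\frac{pm+1}3\equiv\frac13\pmod p$. Here $x_0=\frac{2p+1}3$, which is odd because $3x_0=2p+1$ is odd. So $\Gamma_p(x)\Gamma_p(1-x)=-1$, that is, $1/\Gamma_p(\frac{pm+1}3)=-\Gamma_p(\frac{2-pm}3)$. The last factor therefore equals $\Gamma_p(\frac23)\Gamma_p(\frac{2+pm}3)\Gamma_p(\frac{2-pm}3)=g(m)$, and (5) gives the claim. $\square$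

## 8. Proof of Theorem 1 by counting zeros modulo $p^2$

Fix $K=pK'+s$ as in Theorem 1, and put $\beta=v\big((\frac43)_{K'}/K'!\big)$. Since $(\frac43)_{K'}=(3K'+1)(\frac13)_{K'}$ and $(\frac13)_{K'}/K'!\in\mathbb Z_p$, we have $\beta\ge0$.

**Step A: $\alpha=1+\beta$.** This relates the divisibility at the two levels. We have $(\frac43)_K=3^{-K}\prod_{i=0}^K(3i+1)$. The multiples of $p$ among $1,4,\dots,3K+1$ are the $pm$ with $m\ge1$, $m\equiv1\pmod3$ and $pm\le3K+1=3pK'+3s+1$. The value $m=3K'+1$ is allowed, because $p\le3s+1$; the value $m=3K'+4$ is not, because $4p>3s+1$. So $m=1,4,\dots,3K'+1$, and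
$$v\big((\tfrac43)_K\big)=\sum_m(1+v(m))=K'+1+v\big((\tfrac43)_{K'}\big).$$
Also $v(K!)=K'+v(K'!)$. Subtracting gives $\alpha=1+\beta$.

**Step B: the upper level.** We show that $H(y)=Q(y)\,T_K(py)$ lies in $p^\alpha R$ and that modulo $p^{\alpha+2}R$ it is a polynomial of degree at most $2K'$. For $i\le K$ separate the multiples of $p$ among the $j\le i$:
$$(1+\tfrac{py}3)_i(1-\tfrac{py}3)_i=\prod_{j\le i}\Big(j^2-\frac{p^2y^2}9\Big)=V_i(y)\prod_{j'\le\lfloor i/p\rfloor}\frac{p^2}9\big(9j'^2-y^2\big),\qquad V_i=\prod_{j\le i,\ p\nmid j}\Big(j^2-\frac{p^2y^2}9\Big).$$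
Modulo $p^2R$, $V_i$ is a constant prime to $p$. By (R2), $V_i$ is a unit of $R$ and $V_i^{-1}$ is constant modulo $p^2R$. Insert this in Lemma 3 and multiply by $Q$:
$$H(y)=\frac{(\frac43)_K}{K!}\sum_{i=0}^KB_{K,i}\,(9p^{-2})^{\lfloor i/p\rfloor}\,V_i(y)^{-1}\prod_{\lfloor i/p\rfloor<j'\le K'}(9j'^2-y^2).$$
By Lemma 5, $B_{K,i}\,p^{-2\lfloor i/p\rfloor}\in\mathbb Z_p$. So each summand lies in $R$ and is, modulo $p^2R$, a polynomial of degree at most $2K'$. The prefactor has valuation $\alpha$.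

**Step C: the lower level.** We show that $P(y)=Q(y)\,T_{K'}(y)$ lies in $p^\beta\mathbb Z_p[y]$ and has degree at most $2K'$. Apply Lemma 3 with $K'$ in place of $K$; its prefactor has valuation $\beta$. For $i\le K'$ the polynomial $9^i(1+\frac y3)_i(1-\frac y3)_i=\prod_{j\le i}(9j^2-y^2)$ divides $Q$, with quotient $\prod_{i<j\le K'}(9j^2-y^2)\in\mathbb Z[y]$. And $B_{K',i}\in\mathbb Z_p$ by Lemma 5.

**Step D: the difference is small and of low degree.** Let
$$U(y)=Q(y)\big(T_K(py)-p\,g(y)\,T_{K'}(y)\big)=H-p\,g\,P\in R.$$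
By Step C and Step A, $pP\in p^{1+\beta}\mathbb Z_p[y]=p^\alpha\mathbb Z_p[y]$; together with Step B, $U\in p^\alpha R$. Write $p\,gP=p\,g(0)P+p\,(g-g(0))P$. The first part is a polynomial of degree at most $2K'$. By Lemma 6 the second lies in $p^{1+2+\beta}R=p^{\alpha+2}R$. So, modulo $p^{\alpha+2}R$, $U$ is a polynomial of degree at most $2K'$.

**Step E: the zeros.** By Lemma 7, $U(m)=0$ for $m=1,4,\dots,3K'+1$; no denominator of $T_K(pm)$ or $T_{K'}(m)$ vanishes, since $3\nmid pm$. The functions $Q$, $T_K$, $T_{K'}$ and the values of $g$ are even, so $U(-m)=0$ as well. These are $2K'+2$ distinct points, and $W$ is the product of the corresponding linear factors. By (R4), $p^{-\alpha}U=WF$ with $F\in R$.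

**Step F: too many zeros.** Reduce $p^{-\alpha}U=WF$ modulo $p^2$ in $(\mathbb Z/p^2)[y]$. By Step D the left side has degree at most $2K'$. The polynomial $W$ is monic of degree $2K'+2$, so if $F$ were nonzero modulo $p^2$, the right side would have degree at least $2K'+2$. Hence $F\in p^2R$, and
$$Q(y)\big(T_K(py)-p\,g(y)\,T_{K'}(y)\big)\in p^{\alpha+2}\,W(y)\,R.\tag{6}$$

**Step G: the value at $y=0$.** Here $T_K(0)=S(K)$, $T_{K'}(0)=S(K')$ and $g(0)=\Gamma_p(\frac23)^3$. Moreover $Q(0)=9^{K'}K'!^2$ and $W(0)=\pm\prod_{i\le K'}(3i+1)^2$, so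
$$v(W(0))-v(Q(0))=2v\big((\tfrac43)_{K'}\big)-2v(K'!)=2\beta.$$
Therefore
$$v\big(S(K)-p\,\Gamma_p(\tfrac23)^3S(K')\big)\ge\alpha+2+2\beta=3\alpha,$$
by Step A. This proves Theorem 1. $\blacksquare$

The exponent is the sum of three contributions: $\alpha$ from the prefactor in Lemma 3, $2$ from the rigidity modulo $p^2$, and $2\beta$ from $W(0)/Q(0)$.

## 9. The lengths $(p^r-1)/d$, and a second look at $p=7$, $r=2$

*Proof of Corollary 2.* Let $K=(p^r-1)/d$ with $r\ge1$ and $d\in\{1,3\}$. Then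
$$K=p\cdot\frac{p^{r-1}-1}d+\frac{p-1}d,$$
so $K'=(p^{r-1}-1)/d$ and $s=\frac{p-1}d$, which satisfies $\frac{p-1}3\le s\le p-1$. By Step A, $v\big((\frac43)_K/K!\big)=1+v\big((\frac43)_{K'}/K'!\big)$. Iterating down to length $0$, where the valuation is $0$, gives $\alpha=r$. So Theorem 1 is exactly (1) modulo $p^{3r}$. $\blacksquare$

We can now settle the claim of Section 6 that $S(16)\not\equiv T_{16}(49)\pmod{7^6}$ for $p=7$. The right side of (4) is visibly even in $t$, so $g$ is an even power series and $g-g(0)\in p^2y^2R$. In particular $g(7)\equiv g(0)\pmod{7^4}$. By Lemma 7 with $m=7$, $T_{16}(49)=7\,g(7)\,T_2(7)$, where $T_2(7)=\frac{63}5$ is divisible by $7$, so $T_{16}(49)\equiv7\,g(0)\,T_2(7)\pmod{7^6}$. By Corollary 2, $S(16)\equiv7\,g(0)\,S(2)\pmod{7^6}$. Hence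
$$S(16)-T_{16}(49)\equiv7\,g(0)\,\big(S(2)-T_2(7)\big)\pmod{7^6},$$
and by (3) the right side has valuation exactly $5$. The error made by passing from $x=0$ to $x=p^r$ is present at both levels, and comparing the two functions makes it cancel.

## 10. Other truncations, other parameters, and sharpness at $p=7$

**Corollary 8.** For every $n\ge1$, $S(pn-1)\equiv p\,\Gamma_p(\frac23)^3S(n-1)\pmod{p^{3v(pn)}}$. If $n\equiv1\pmod3$, then also $S(\frac{pn-1}3)\equiv p\,\Gamma_p(\frac23)^3S(\frac{n-1}3)\pmod{p^{3v(pn)}}$.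

*Proof.* Theorem 1 applies with $s=p-1$ and $s=\frac{p-1}3$, respectively. For $K=pn-1$ we have $(\frac43)_K=3(\frac13)_{K+1}$, so $(\frac43)_K/K!=3pn\,(\frac13)_{pn}/(pn)!$. For $K=\frac{pn-1}3$ we have $(\frac43)_K=(3K+1)(\frac13)_K$, so $(\frac43)_K/K!=pn\,(\frac13)_K/K!$. Since $(\frac13)_N/N!\in\mathbb Z_p$, we get $\alpha\ge v(pn)$ in both cases. $\square$

**Proposition 9.** The congruence of Theorem 1, with $\alpha=v\big((\frac43)_K/K!\big)$, holds for every $K\ge0$.

*Proof.* It remains to treat $K=pK'+s$ with $0\le s<\frac{p-1}3$. The plan is to cut at $pK'-1$, where Theorem 1 applies, and to show that everything left over is divisible by $p^{3\alpha}$.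

**Step 1: a constant valuation.** Let $k=pK'+u$ with $0\le u\le s+1$. The multiples of $p$ among $1,4,\dots,3k-2$ are the $pm$ with $m\equiv1\pmod3$ and $1\le m\le3K'-2$. Indeed $3k-2\le3pK'+3s+1<p(3K'+1)$, and when $K'\ge1$ also $p(3K'-2)\le3pK'-2\le3k-2$. So $v((\frac13)_k)=K'+v((\frac13)_{K'})$. Since $u\le s+1\le p-1$, also $v(k!)=K'+v(K'!)$. Hence $v\big((\frac13)_k/k!\big)=\gamma$, where $\gamma=v\big((\frac13)_{K'}/K'!\big)$.

**Step 2: $\alpha=\gamma$.** We have $(\frac43)_K/K!=3(K+1)\,(\frac13)_{K+1}/(K+1)!$ and $p\nmid K+1$, so Step 1 with $u=s+1$ gives $\alpha=\gamma$. If $K'=0$, then $\alpha=0$ and there is nothing to prove. Let $K'\ge1$.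

**Step 3: the cut.** Theorem 1 applies to $K_0=pK'-1=p(K'-1)+(p-1)$. By the computation in Corollary 8 and Step 1 with $u=0$, its exponent parameter is $v\big(3pK'(\frac13)_{pK'}/(pK')!\big)=1+v(K')+\gamma>\alpha$. So $S(pK'-1)\equiv p\,\Gamma_p(\frac23)^3S(K'-1)\pmod{p^{3\alpha}}$.

**Step 4: the rest.** Each term of $S(K)-S(pK'-1)$ has index $pK'+u$ with $0\le u\le s$ and is divisible by $p^{3\gamma}=p^{3\alpha}$ by Step 1. So is $S(K')-S(K'-1)=(6K'+1)(\frac13)_{K'}^3/K'!^3$. The claim follows. $\square$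

For $s<\frac{p-1}3$ the identity $\alpha=1+\beta$ need not hold, and $p^{3(1+\beta)}$ would in general be too large a modulus. For $K=0$ one has $\beta=0$, but $S(0)=1\not\equiv p\,\Gamma_p(\frac23)^3\pmod p$.

**Corollary 10.** In the situation of Theorem 1, for every $t\in\mathbb Z_p$ with $Q(t)\ne0$,
$$T_K(pt)\equiv p\,\Gamma_p(\tfrac23)\Gamma_p(\tfrac{2+pt}3)\Gamma_p(\tfrac{2-pt}3)\,T_{K'}(t)\pmod{p^{\alpha+2}\tfrac{W(t)}{Q(t)}\mathbb Z_p}.$$

*Proof.* Evaluate (6) at $y=t$ and divide by $Q(t)$. The case $t=0$ is Theorem 1. $\square$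

**Proposition 11.** For $p=7$, $r=1$, congruence (1) fails modulo $7^4$, both for $d=3$ and for $d=1$. So $p^{3r}$ cannot be replaced by $p^{3r+1}$ in general.

*Proof.* We refine the computation of Section 1 by one power of $7$. Since $3\cdot115=345$, $\frac23\equiv115\pmod{343}$ and $\Gamma_7(\frac23)\equiv\Gamma_7(115)$ by (G3). A block of six factors is
$$\prod_{j=1}^6(7t+j)=\prod_{j=1}^3\big(j(7-j)+49t(t+1)\big)\equiv720+49\,t(t+1)\,(60+72+120)\equiv720\equiv34\pmod{343},$$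
because $j(7-j)$ takes the values $6,10,12$ and $60+72+120=252=7\cdot36$. Below $115$ there are $16$ full blocks ($t=0,\dots,15$), followed by $113\cdot114=12882\equiv191$. Repeated squaring gives $34^2\equiv127$, $34^4\equiv8$, $34^8\equiv64$, $34^{16}\equiv-20$. So $\Gamma_7(\frac23)\equiv-(-20)(191)=3820\equiv47$. Then $47^2\equiv151$, so $\Gamma_7(\frac23)^3\equiv151\cdot47\equiv237\pmod{343}$.

For $d=3$: $S(2)=7\cdot\frac{146}{729}$. Since $729\equiv43$ and $43\cdot237\equiv244\pmod{343}$, we get $146-729\cdot237\equiv146-244=-98\pmod{343}$. As $729\equiv1\pmod7$, it follows that $S(2)-7\,\Gamma_7(\frac23)^3\equiv7\cdot(-98)=-2\cdot7^3\pmod{7^4}$.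

For $d=1$: the terms with $k=3,4,5,6$ are
$$19\cdot\frac{14^3}{3^{12}},\qquad25\cdot\frac{35^3}{3^{15}},\qquad31\cdot\frac{91^3}{3^{18}},\qquad37\cdot\frac{728^3}{3^{24}}.$$
Take out $7^3$ and reduce the rest modulo $7$, using $3^6\equiv1$ and $3^{15}\equiv-1$. The first is $19\cdot8=152\equiv5$. The second is $-25\cdot125\equiv-4\cdot6\equiv4$. The third is $31\cdot13^3\equiv3\cdot(-1)=-3$. The fourth is $37\cdot104^3\equiv2\cdot(-1)=-2$. Their sum is $4$, so $S(6)-7\,\Gamma_7(\frac23)^3\equiv(-2+4)\,7^3=2\cdot7^3\pmod{7^4}$.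

In both cases the difference is divisible by $7^3$ and not by $7^4$. $\square$
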